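# Bochner integrable functions that are not complemented among vector measures, in the absence of $c_0$

## The spaces $X_{\min}\subset X_{\max}$ and the non-complementation theorem

Scalars are real or complex, and all duality pairings are bilinear. In particular $\ell_2$ is identified with its own dual through $\langle x,y\rangle=\sum x_ky_k$.

**Theorem 1.** Fix the following data.

* $\Delta=\{0,1\}^{\mathbb N}$ with the coin-tossing probability $m$; $\mathcal T=\bigcup_{n\ge0}\{0,1\}^n$ is the dyadic tree, $|\sigma|$ is the length of $\sigma\in\mathcal T$, $t|n\in\mathcal T$ is the initial segment of length $n$ of $t\in\Delta$, and $\Delta_\sigma=\{t\in\Delta:\ t|n=\sigma\}$ for $n=|\sigma|$, so that $m(\Delta_\sigma)=2^{-|\sigma|}$.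
* $H=\ell_2(\{0,1,2,\dots\})$ with unit vectors $e_n$ and coordinate functionals $e_n^*$; $B=\ell_2(\mathcal T)$ with unit vectors $b_\sigma$ and coordinate functionals $b_\sigma^*$.
* $K$ is the closed unit ball of $B$ with the weak topology (a compact metrizable space), and $D=\{d_1,d_2,\dots\}\subset K$ is a countable set that is norm dense in the unit ball.
* $M(\Delta,H)$ is the space of countably additive Borel measures $\Delta\to H$ of bounded variation with the variation norm, $M(K)$ is the space of scalar Borel measures on $K$, $\ell_1(D)\subset M(K)$ is the subspace of measures concentrated on $D$, and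
$$A_{\max}=M(\Delta,H)\oplus_1M(K),\qquad A_{\min}=L_1(m,H)\oplus_1\ell_1(D)\subset A_{\max}.$$
* $q:A_{\max}\to B$ is the linear contraction $q(\nu,\kappa)=q_1(\nu)+q_2(\kappa)$ with
$$b_\sigma^*q_1(\nu)=e^*_{|\sigma|}\big(\nu(\Delta_\sigma)\big),\qquad b^*_\sigma q_2(\kappa)=\int_K b_\sigma^*(u)\,d\kappa(u)\qquad(\sigma\in\mathcal T).\tag{1}$$
* $X_{\min}=A_{\min}\cap\ker q$ and $X_{\max}=\ker q$.

Let $X$ be a closed subspace with $X_{\min}\subset X\subset X_{\max}$. Then:

1. $X$ contains no copy of $c_0$. The space $X_{\min}$ is isometric to a subspace of $L_1[0,1]$. The space $X_{\max}$ is isometric to the dual of a separable Banach space.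
2. If $(\Omega,\Sigma,\mu)$ is a finite measure space that is not purely atomic, there is no bounded linear $P:\operatorname{cabv}(\mu,X_{\min})\to L_1(\mu,X_{\max})$ with $P(F_f)=f$ for all $f\in L_1(\mu,X_{\min})$. In particular $L_1(\mu,X)$ is not complemented in $\operatorname{cabv}(\mu,X)$.

Here $L_1(\mu,X)$ is the space of classes of Bochner integrable functions $f:\Omega\to X$ with norm $\|f\|_1=\int_\Omega\|f\|\,d\mu$. The space $\operatorname{cabv}(\mu,X)$ consists of the countably additive, $\mu$-continuous measures $F:\Sigma\to X$ of bounded variation, with norm $|F|(\Omega)$. Every $f\in L_1(\mu,X)$ gives the measure $F_f(E)=\int_Ef\,d\mu$, and $f\mapsto F_f$ is isometric, so we regard $L_1(\mu,X)$ as a closed subspace of $\operatorname{cabv}(\mu,X)$.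

In plain words: every function is a measure, but a vector measure may fail to have a density. Can one at least extract a function from every measure, in a bounded linear way, so that a measure which does have a density returns that density? For a finite $\mu$ with nonzero non-atomic part, three facts are quoted as known:

* (Drewnowski and Emmanuele) if $X$ contains a copy of $c_0$, then $L_1(\mu,X)$ is not complemented in $\operatorname{cabv}(\mu,X)$;
* (Freniche and Rodriguez-Piazza) if $X$ is a Banach lattice without copies of $c_0$, then $L_1(\mu,X)$ is complemented in $\operatorname{cabv}(\mu,X)$;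
* $L_1(\mu,X)$ is complemented in $\operatorname{cabv}(\mu,X)$ and $X$ is complemented in $X^{**}$ if and only if $L_1(\mu,X)$ is complemented in its bidual.

Question 2 in "Remarks on the complementability of spaces of Bochner integrable functions in spaces of vector measures" asks whether $L_1(\mu,X)$ is complemented in $\operatorname{cabv}(\mu,X)$ whenever $X$ contains no copy of $c_0$. Theorem 1 says **no**. One space $X$ serves for all $\mu$ that are not purely atomic at once. It can be a subspace of $L_1[0,1]$ (take $X=X_{\min}$), or a dual space with separable predual (take $X=X_{\max}$).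

The last sentence of part 2 follows from the one before it. Suppose $Q:\operatorname{cabv}(\mu,X)\to L_1(\mu,X)$ were a bounded projection. Restrict it to $\operatorname{cabv}(\mu,X_{\min})$ and regard its values as elements of $L_1(\mu,X_{\max})$. The result is a $P$ of the forbidden kind. So the first sentence of part 2 is what we must prove. In it $P$ is defined only on the smaller space of measures and may take values in the larger space of functions.

## Vector measures, densities, and the facts we shall use

**Definition (strong measurability).** A function $f:\Omega\to X$ is strongly measurable if it is an a.e. limit of simple functions. By Pettis's theorem this holds exactly when $f$ is weakly measurable and, off a null set, has values in a separable subspace. It is Bochner integrable if moreover $\int\|f\|\,d\mu<\infty$. The words "separable subspace" will matter.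

**Definition (variation).** For an additive $F:\Sigma\to X$, $|F|(E)=\sup\sum_i\|F(E_i)\|$ over finite measurable partitions $(E_i)$ of $E$. $F$ is $\mu$-continuous if $F(E)=0$ whenever $\mu(E)=0$.

A convenient test is the following. Let $\Omega_0\in\Sigma$.
$$\text{If }F\text{ is finitely additive and }\|F(E)\|\le C\mu(E\cap\Omega_0)\text{ for all }E,\text{ then }F\in\operatorname{cabv}(\mu,X),\ |F|(\Omega)\le C\mu(\Omega_0).\tag{2}$$
Indeed, for disjoint $E_k$ we have $\|F(\bigcup_kE_k)-\sum_{k\le n}F(E_k)\|=\|F(\bigcup_{k>n}E_k)\|\le C\mu(\bigcup_{k>n}E_k)\to0$. The bound on the variation comes from summing over a partition.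

**Example 1 (a measure without density).** Let $\mu=\lambda$ be Lebesgue measure on $[0,1]$, $X=L_1[0,1]$, and $F(E)=1_E$. By (2), $F\in\operatorname{cabv}(\lambda,X)$. Suppose $F=F_f$. Integrating over a dyadic interval $S$ gives $\lambda(E\cap S)=\int_E\big(\int_Sf(\omega)\,d\lambda\big)\,d\omega$ for all $E$. Hence for a.e. $\omega$ and all of the countably many dyadic $S$ we have $\int_Sf(\omega)\,d\lambda=1_S(\omega)$. Let $S$ run through the dyadic intervals that contain $\omega$ and shrink to it. The left side tends to $0$, because $f(\omega)$ is integrable, while the right side is $1$. So $F$ has no density. This computation will return, with more care, in the last step of the main proof.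

**Definition (complemented).** A closed subspace is complemented if it is the range of a bounded linear projection. For $L_1(\mu,X)\subset\operatorname{cabv}(\mu,X)$ this means: there is a bounded linear $P:\operatorname{cabv}(\mu,X)\to L_1(\mu,X)$ with $P(F_f)=f$ for all $f$.

**Definition (copy of $c_0$).** $X$ contains a copy of $c_0$ if some closed subspace of $X$ is isomorphic to $c_0$.

**Definition (RNP).** $X$ has the Radon–Nikodým property if for every finite $\mu$ each $F\in\operatorname{cabv}(\mu,X)$ equals some $F_f$. Hilbert spaces and separable dual spaces have it. By Example 1, $L_1[0,1]$ does not.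

**Definition (uniform integrability).** For a finite measure $\rho$, a bounded family $(a_n)$ in $L_1(\rho)$ is uniformly integrable if $\sup_n\int_S|a_n|\,d\rho\to0$ as $\rho(S)\to0$. For example, on $[0,1]$ the functions $2^n1_{[0,2^{-n}]}$ have norm one and are not uniformly integrable.

The proof uses these textbook facts.

* **(R1)** $L_1$-spaces are weakly sequentially complete, and this passes to closed subspaces. The space $c_0$ is not weakly sequentially complete: the partial sums $\sum_{k\le n}e_k$ are weakly Cauchy without a weak limit.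
* **(R2)** Dunford–Pettis: a relatively weakly compact subset of $L_1(\rho)$, $\rho$ finite, is bounded and uniformly integrable.
* **(R3)** A finite non-atomic measure takes on subsets of a given set $E$ every value in $[0,\mu(E)]$. In particular sets can be halved.
* **(R4)** Singer's theorem: for compact $L$, $C(L,Z)^*=M(L,Z^*)$ isometrically, by integration.
* **(R5)** For finite $\mu,\lambda$, $L_1(\mu,L_1(\lambda,H))=L_1(\mu\times\lambda,H)$ isometrically, and likewise with scalars in place of $H$.
* **(R6)** If $\lambda$ is a finite positive Borel measure on $\Delta$, then $\{\nu\in M(\Delta,H):\nu\ll\lambda\}$ is closed. By the RNP of $H$ it equals $L_1(\lambda,H)$ isometrically ($\nu=h\lambda$, $|\nu|=\|h\|\lambda$). Similarly $L_1(\kappa)\subset M(K)$ for a finite positive Borel measure $\kappa$ on $K$.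

## Atomic measures, RNP spaces and $L_1[0,1]$: projections that exist

If $X$ has the RNP, then $L_1(\mu,X)=\operatorname{cabv}(\mu,X)$ and there is nothing to project. A counterexample must have no RNP.

If $\mu$ is purely atomic, the two spaces again coincide, for every $X$. Let $(A_i)$ be a countable partition of $\Omega$ into atoms, up to a null set, and let $F\in\operatorname{cabv}(\mu,X)$. A measurable $E\subset A_i$ has $\mu(E)=0$ or $\mu(A_i\setminus E)=0$, so $F(E)=0$ or $F(E)=F(A_i)$ accordingly. Hence $F=F_f$ with
$$f=\sum_i\mu(A_i)^{-1}F(A_i)1_{A_i},\qquad \|f\|_1=\sum_i\|F(A_i)\|\le|F|(\Omega).\tag{3}$$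

The first case with content is $X=L_1[0,1]$ and $\mu=\lambda$ Lebesgue measure on the Borel sets of $[0,1]$. Here a projection can be written down. Since $L_1[0,1]\subset M[0,1]=C[0,1]^*$, (R4) gives
$$\operatorname{cabv}(\lambda,L_1[0,1])\subset M([0,1],M[0,1])=C([0,1],C[0,1])^*=C([0,1]^2)^*=M([0,1]^2).$$
So $F$ becomes a scalar measure $\hat F$ on the square with $\|\hat F\|=|F|([0,1])$ and $\hat F(E\times S)=\int_SF(E)\,d\lambda$. (For closed $E,S$ one approximates the indicators boundedly and pointwise by continuous functions. The general case follows because both sides are countably additive in each variable.) Let $R(F)\in L_1(\lambda\times\lambda)=L_1(\lambda,L_1[0,1])$ be the density of the absolutely continuous part of $\hat F$ with respect to $\lambda\times\lambda$. Then $R$ is linear with $\|R\|\le1$. If $F=F_f$, then $\hat F=f\cdot(\lambda\times\lambda)$, so $R(F)=f$. Thus $R$ is a projection. For Example 1, $\hat F(E\times S)=\lambda(E\cap S)$ is the measure on the diagonal. It is singular, so $R(F)=0$: the projection throws the singular part away.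

## Cutting down to a subspace: a retraction that fails only to be linear

Let now $X=\ker q$ be a closed subspace of $\mathcal A=L_1[0,1]$, where $q:\mathcal A\to\mathcal B$ is a bounded operator into some Banach space. The sensible first attempt is to restrict the projection $R$ just constructed to $X$-valued measures. The trouble is that $R(F)$ need not be $X$-valued: the singular and the absolutely continuous parts of $\hat F$ may satisfy the equation "$q=0$" only jointly.

**Example 2.** Let $X=\{g\in L_1[0,1]:\int g=0\}$ and $F(E)=1_E-\lambda(E)1$, an $X$-valued measure. Here $\hat F$ is the diagonal measure minus $\lambda\times\lambda$, so $R(F)$ is the constant function with value $-1\in L_1[0,1]$, which is not in $X$. This can be repaired. Replace $R(F)(\omega)$ by $R(F)(\omega)-\big(\int R(F)(\omega)\,d\lambda\big)1$. This is linear and bounded, it is $X$-valued, and it changes nothing if $R(F)$ was already $X$-valued.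

The general repair is the same. The defect $q(R(F)(\omega))$ is an element of $\mathcal B$. Suppose we have a Borel map $s:\mathcal B\to\mathcal A$ with separable range, $q(s(x))=x$, $s(0)=0$ and $\|s(x)\|\le C\|x\|$. Put
$$N(F)(\omega)=R(F)(\omega)-s\big(q(R(F)(\omega))\big).$$
Then $N(F)$ is $X$-valued, $\|N(F)\|_1\le(1+C\|q\|)|F|([0,1])$, and $N(F_f)=f$ for $f\in L_1(\lambda,X)$. The map $N$ does everything asked except one thing: it is additive only if the lifting of the defects is. In Example 2 the lifting $s(x)=x\cdot1$ is linear. In general it is not, and this is where the approach stops.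

To build a counterexample we aim exactly at this point. We want $X=\ker q$ and a family of $X$-valued measures $F_v$, indexed by vectors $v$ of a Hilbert space, whose defects are prescribed functions $\omega\mapsto J_{\varphi(\omega)}v$, linear in $v$. A projection would then force a bounded **linear** operator $T$ with $q\big((Tv)(\omega)\big)=J_{\varphi(\omega)}v$. A bounded operator defined on a Hilbert space is weakly compact, and weakly compact sets in $L_1$-spaces are uniformly integrable. So we want a $q$ for which every lifting of the defects of $e_0,e_1,\dots$ is forced to concentrate on small sets.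

Two things must not be simplified away.

* The Hilbert space must be infinite-dimensional. If $h_{e_0},\dots,h_{e_N}$ are any integrable liftings of $J_{\varphi(\cdot)}e_0,\dots,J_{\varphi(\cdot)}e_N$, then $v\mapsto\sum_{n\le N}v_nh_{e_n}$ is a bounded linear lifting on their span.
* The isometries $J_t$ must depend on $t$. With $J_t=\mathrm{id}_H$ and $q_1(\nu)=\nu(\Delta)$, the constant function $(Tv)(\omega)=(vm,0)$ would be a bounded linear lifting.

## The isometries $J_t$ along the branches, and the operator $q$

For $t\in\Delta$ let $J_t:H\to B$ be the linear isometry with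
$$J_te_n=b_{t|n}\qquad(n\ge0).$$
For instance $J_te_0=b_\emptyset$ for all $t$, while $J_te_1$ is $b_{(0)}$ or $b_{(1)}$ according to the first digit of $t$. In general $J_te_n$ and $J_{t'}e_n$ are equal if $t|n=t'|n$ and orthogonal otherwise. For fixed $v\in H$ the map $t\mapsto J_tv$ is norm continuous: if $t|n=t'|n$, then the terms with index $k\le n$ cancel and
$$\|J_tv-J_{t'}v\|\le2\Big(\sum_{k>n}|v_k|^2\Big)^{1/2}.$$

**$q$ is a well-defined contraction.** Let $\nu\in M(\Delta,H)$, $\lambda=|\nu|$, and write $\nu=h\lambda$ with $h=\sum_nh_ne_n$ by (R6). We have $J_th(t)=\sum_nh_n(t)b_{t|n}$, so $b_\sigma^*J_th(t)=1_{\Delta_\sigma}(t)h_{|\sigma|}(t)$, which is measurable in $t$. As $B$ is separable, $t\mapsto J_th(t)$ is strongly measurable. Its norm is $\|h(t)\|$, so it is Bochner integrable, and comparing coordinates,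
$$q_1(\nu)=\int_\Delta J_th(t)\,d\lambda(t),\qquad\|q_1(\nu)\|\le\|\nu\|.\tag{4}$$
The same formula holds for $\nu=h\lambda$ with any finite positive $\lambda$ and $h\in L_1(\lambda,H)$. Next, for finitely supported $(\beta_\sigma)$ we have $|\sum_\sigma\beta_\sigma\int b_\sigma^*(u)\,d\kappa(u)|\le\|\kappa\|\sup_{u\in K}|\sum\beta_\sigma b^*_\sigma(u)|=\|\kappa\|\,\|\beta\|_2$. Hence $q_2(\kappa)\in B$, and
$$\|q_2(\kappa)\|\le\|\kappa\|,\qquad q_2(\delta_u)=u\quad(u\in K).\tag{5}$$
So $q_2(\kappa)$ is the weak integral $\int_Ku\,d\kappa(u)$, and $q$ is a linear contraction on the $\ell_1$-sum. In particular $X_{\max}$ and $X_{\min}$ are closed.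

**Three liftings by hand.** Fix $t\in\Delta$. Which elements of $A_{\max}$ does $q$ send to $J_te_n=b_{t|n}$?

* *Concentrate near the branch.* Let $\nu_n=2^n1_{\Delta_{t|n}}e_n\,m$. Then $\|\nu_n\|=1$. By (1), $b_\sigma^*q_1(\nu_n)=0$ unless $|\sigma|=n$. For $|\sigma|=n$ it is $2^nm(\Delta_\sigma\cap\Delta_{t|n})$, which is $1$ if $\sigma=t|n$ and $0$ otherwise. So $q_1(\nu_n)=b_{t|n}$. But extending linearly does not give an operator bounded on $\ell_2$. For finitely supported $x$, the set $\Delta_{t|j}\setminus\Delta_{t|(j+1)}$ has measure $2^{-j-1}$, and on it the density of $\sum x_n\nu_n$ has norm at least $2^j|x_j|$. Hence $\|\sum x_n\nu_n\|\ge\frac12\sum|x_j|$.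
* *Jump to a new point of $K$.* By (5), $q_2(\delta_{b_{t|n}})=b_{t|n}$. Again $\|\sum x_n\delta_{b_{t|n}}\|=\sum|x_n|$, because the points are distinct.
* *Sit on the branch.* By (4), $q_1(v\delta_t)=J_tv$ for all $v\in H$. This is linear in $v$ with norm $\|v\|$.

The third lifting looks dangerous to our plan. It is harmless because $t\mapsto v\delta_t$ is not essentially separably valued for $v\ne0$. For $t\ne t'$ we have $\|v\delta_t-v\delta_{t'}\|=2\|v\|$, so a set of parameters on which the values are separable is countable, hence $m$-null. Thus $t\mapsto v\delta_t$ is not a Bochner function, although we shall see that it is the missing "density" of a perfectly good measure in $\operatorname{cabv}$. The proof of part 2 will show that, among Bochner functions, what goes wrong in the first two liftings goes wrong in all.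

## No $c_0$ in the kernel, and its two concrete forms

This section proves part 1 of Theorem 1.

**Step A (Hilbert-valued $L_1$ inside scalar $L_1$).** This step lets us apply scalar facts to $L_1(\theta,H)$. Let $(g_k)_{k\ge0}$ be independent standard Gaussian variables (complex Gaussian for complex scalars) on a probability space $(\Gamma,\gamma)$; we take the countable product of copies of the scalar field with the product Gaussian measure. For $x\in H$ the variable $\sum_kx_kg_k$ has the distribution of $\|x\|g_0$, so
$$U:H\to L_1(\gamma),\qquad Ux=\|g_0\|_1^{-1}\sum_kx_kg_k,$$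
is isometric. Composition with $U$ gives, for every finite measure $\theta$, an isometric embedding
$$L_1(\theta,H)\to L_1(\theta,L_1(\gamma))=L_1(\theta\times\gamma),\tag{6}$$
and, if $\tilde f$ is the image of $f$, then $\int_\Gamma|\tilde f(s,\cdot)|\,d\gamma=\|f(s)\|$ for a.e. $s$.

**Step B ($X_{\min}$ lies in $L_1[0,1]$).** By (6), $A_{\min}$ embeds isometrically into $L_1(m\times\gamma)\oplus_1\ell_1(D)$. Now $m\times\gamma$ is a non-atomic Borel probability on a Polish space. So $L_1(m\times\gamma)$ is isometric to $L_1[0,\frac12]$, and $\ell_1(D)$ embeds isometrically into $L_1[\frac12,1]$ through normalized indicators of disjoint intervals. Hence $A_{\min}$, and with it $X_{\min}$, embeds isometrically into $L_1[0,1]$.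

**Step C (separable subspaces of $A_{\max}$).** This step reduces the huge space $A_{\max}$ to two measures. It will be used again in part 2.

**Lemma 2.** If $Y\subset A_{\max}$ is a separable subspace, there are finite positive Borel measures $\lambda$ on $\Delta$ and $\kappa$ on $K$ with $Y\subset L_1(\lambda,H)\oplus_1L_1(\kappa)$.

*Proof.* Let $(\nu_j,\kappa_j)_{j\ge1}$ be dense in $Y$ and put
$$\lambda=\sum_j2^{-j}\frac{|\nu_j|}{1+\|\nu_j\|},\qquad\kappa=\sum_j2^{-j}\frac{|\kappa_j|}{1+\|\kappa_j\|}.$$
Then $\nu_j\ll\lambda$ and $\kappa_j\ll\kappa$ for all $j$. By (R6), $L_1(\lambda,H)\oplus_1L_1(\kappa)$ is a closed subspace of $A_{\max}$; it contains a dense subset of $Y$, hence $Y$. $\square$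

**Step D (no $c_0$).** Suppose $Y\subset A_{\max}$ is a closed subspace isomorphic to $c_0$. It is separable, so Lemma 2 and (6) embed it isometrically into $L_1(\lambda\times\gamma)\oplus_1L_1(\kappa)$, an $L_1$-space of a finite measure. By (R1), $Y$ is weakly sequentially complete, but $c_0$ is not. So $A_{\max}$ contains no copy of $c_0$, and neither does $X\subset A_{\max}$.

**Step E (a predual of $X_{\max}$).** We show that $\ker q$ is an annihilator. By (R4), $A_{\max}=Z^*$ with $Z=C(\Delta,H)\oplus_\infty C(K)$, which is separable. For $b=(\beta_\sigma)\in\ell_2(\mathcal T)$ put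
$$q_*b=(g_b,c_b),\qquad g_b(t)=\sum_n\beta_{t|n}e_n,\qquad c_b(u)=\sum_\sigma\beta_\sigma b_\sigma^*(u).$$

If $t|n=t'|n$, then $\|g_b(t)-g_b(t')\|^2=\sum_{k>n}|\beta_{t|k}-\beta_{t'|k}|^2\le2\sum_{k>n}\big(|\beta_{t|k}|^2+|\beta_{t'|k}|^2\big)\le4\sum_{|\sigma|>n}|\beta_\sigma|^2$, which tends to $0$ as $n\to\infty$; so $g_b\in C(\Delta,H)$. The function $c_b$ is a bounded functional on $B$ restricted to $K$, so $c_b\in C(K)$. Moreover $\|g_b\|_\infty\le\|b\|=\|c_b\|_\infty$. Hence $q_*:\ell_2(\mathcal T)\to Z$ is isometric, and its range is closed.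

For finitely supported $b$ we have $g_b=\sum_\sigma\beta_\sigma1_{\Delta_\sigma}e_{|\sigma|}$. Therefore, by (1),
$$\langle q_*b,(\nu,\kappa)\rangle=\sum_\sigma\beta_\sigma e_{|\sigma|}^*(\nu(\Delta_\sigma))+\sum_\sigma\beta_\sigma\int_Kb_\sigma^*\,d\kappa=\sum_\sigma\beta_\sigma\,b_\sigma^*q(\nu,\kappa).$$
By continuity this holds for all $b\in\ell_2(\mathcal T)$. So $q(\nu,\kappa)=0$ if and only if $(\nu,\kappa)$ annihilates the range of $q_*$, and
$$X_{\max}=\ker q=\big(q_*\ell_2(\mathcal T)\big)^\perp=\big(Z/q_*\ell_2(\mathcal T)\big)^*$$
isometrically, with $Z/q_*\ell_2(\mathcal T)$ separable. Part 1 is proved. $\square$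

## From a projection to a bounded linear lifting of $J_{\varphi(\omega)}$

Now we prove part 2. Let $\mu$ be finite and not purely atomic, and suppose that there is a bounded linear $P:\operatorname{cabv}(\mu,X_{\min})\to L_1(\mu,X_{\max})$ with $P(F_f)=f$ for all $f\in L_1(\mu,X_{\min})$.

**Step 1 (a copy of the tree in $\Omega$).** We transport $(\Delta,m)$ to $\Omega$. Choose $\Omega_0\in\Sigma$ with $c:=\mu(\Omega_0)>0$ and $\mu|_{\Omega_0}$ non-atomic. By repeated halving (R3) choose $\Omega_\sigma\in\Sigma$, $\sigma\in\mathcal T$, with $\Omega_\emptyset=\Omega_0$, $\Omega_\sigma=\Omega_{\sigma0}\sqcup\Omega_{\sigma1}$ and $\mu(\Omega_\sigma)=2^{-|\sigma|}c$. Let $\varphi:\Omega_0\to\Delta$ be the map with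
$$\varphi(\omega)|n=\sigma\iff\omega\in\Omega_\sigma\qquad(|\sigma|=n).$$
Since $\varphi^{-1}(\Delta_\sigma)=\Omega_\sigma$, $\varphi$ is measurable. The measures $\varphi_*(\mu|_{\Omega_0})$ and $c\,m$ agree on all cylinders $\Delta_\sigma$, hence are equal.

**Step 2 (the singular measures $G_v$).** We build $A_{\min}$-valued measures, linear in $v$, that play the role of the diagonal measure. For $E\in\Sigma$ we have $\varphi_*(\mu|_{E\cap\Omega_0})\le c\,m$. Let $w_E\in L_1(m)$ be the density, and for $v\in H$ put
$$G_v(E)=(w_Ev,0)\in A_{\min}.$$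
$G_v$ is finitely additive, and $\|G_v(E)\|=\|v\|\int w_E\,dm=\mu(E\cap\Omega_0)\|v\|$. By (2), $G_v\in\operatorname{cabv}(\mu,A_{\min})$ and $|G_v|(\Omega)\le c\|v\|$. Clearly $G_v$ is linear in $v$. By (4),
$$q\,G_v(E)=\int_\Delta w_E(t)J_tv\,dm(t)=\int_{E\cap\Omega_0}J_{\varphi(\omega)}v\,d\mu(\omega).\tag{7}$$

(For $v\ne0$, $G_v$ has no Bochner density; this remark is not needed below. Suppose $G_v=F_f$. Then the first component of $f$ is some $f^1\in L_1(\mu,L_1(m,H))$. Integrating over $\Delta_\sigma$ gives $v\,\mu(E\cap\Omega_\sigma)=\int_E\int_{\Delta_\sigma}f^1(\omega)\,dm\,d\mu(\omega)$ for all $E$. So for a.e. $\omega\in\Omega_0$ and all $n$, $v=\int_{\Delta_{\varphi(\omega)|n}}f^1(\omega)\,dm\to0$. Its would-be density is $\omega\mapsto v\delta_{\varphi(\omega)}$, the third lifting above.)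

**Step 3 (a measurable, nonlinear lifting into $\ell_1(D)$).** We need honest functions with the same image under $q$ as $G_v$. Let $x\in B$, $\|x\|\le1$, and put $x_0=x$. Given $x_k$ with $\|x_k\|\le2^{-k}$, let $i_k(x)$ be the least $i$ with $\|2^kx_k-d_i\|\le\frac12$; it exists because $D$ is norm dense in the unit ball. Set
$$x_{k+1}=x_k-2^{-k}d_{i_k(x)},\qquad\text{so that}\quad\|x_{k+1}\|=2^{-k}\|2^kx_k-d_{i_k(x)}\|\le2^{-k-1}.$$
By induction $x\mapsto x_k$ and $x\mapsto i_k(x)$ are Borel for the norm topology, and summing up, $x=\sum_{k\ge0}2^{-k}d_{i_k(x)}$. Put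
$$\ell(x)=\sum_{k\ge0}2^{-k}\delta_{d_{i_k(x)}}\in\ell_1(D).$$
As a pointwise limit of countably valued Borel functions, $\ell$ is Borel, and its values lie in a separable space. Moreover $\|\ell(x)\|\le2$, and by (5) $q_2(\ell(x))=\sum_k2^{-k}d_{i_k(x)}=x$.

For $0\ne v\in H$ define $h_v(\omega)=\|v\|\,\ell\big(J_{\varphi(\omega)}v/\|v\|\big)$ on $\Omega_0$ and $h_v=0$ off $\Omega_0$; let $h_0=0$. Since $t\mapsto J_tv$ is norm continuous and $\varphi$ is measurable, $h_v$ is strongly measurable. Thus $h_v\in L_1(\mu,\ell_1(D))$, with $\|h_v(\omega)\|\le2\|v\|$ and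
$$q_2(h_v(\omega))=J_{\varphi(\omega)}v\qquad(\omega\in\Omega_0).\tag{8}$$

So far: $G_v$ is linear in $v$ but not a function, and $(0,h_v)$ is a function but not linear in $v$. Both have the same image under $q$. The projection will now merge the two good properties.

**Step 4 (the operator $T$).** Put $F_v=G_v-F_{(0,h_v)}$. By (7) and (8), for every $E\in\Sigma$,
$$q\,F_v(E)=\int_{E\cap\Omega_0}J_{\varphi(\omega)}v\,d\mu-\int_{E\cap\Omega_0}q_2(h_v(\omega))\,d\mu=0.$$
So $F_v$ has values in $A_{\min}\cap\ker q=X_{\min}$. Hence $F_v\in\operatorname{cabv}(\mu,X_{\min})$, and $|F_v|(\Omega)\le c\|v\|+2c\|v\|=3c\|v\|$. Define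
$$Tv=P(F_v)+(0,h_v)\in L_1(\mu,A_{\max}).\tag{9}$$
If $P$ could be applied to $G_v$ itself, this would be "$P(G_v)$". But $G_v$ is not $X_{\min}$-valued, so $P$ cannot be applied to it directly, and linearity has to be checked.

*$T$ is linear.* Let $\alpha,\beta$ be scalars, $v,w\in H$, and $g=(0,\ h_{\alpha v+\beta w}-\alpha h_v-\beta h_w)$. By (8) and the linearity of $J_{\varphi(\omega)}$, $q(g(\omega))=0$ on $\Omega_0$, and $g=0$ off $\Omega_0$. So $g\in L_1(\mu,X_{\min})$. As $G_v$ is linear in $v$, $F_{\alpha v+\beta w}-\alpha F_v-\beta F_w=-F_g$. Now $P(F_g)=g$, and therefore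
$$T(\alpha v+\beta w)-\alpha Tv-\beta Tw=-P(F_g)+g=-g+g=0.$$
This is the only place where we use that $P$ reproduces densities.

*$T$ is bounded*: $\|Tv\|_1\le\|P\|\cdot3c\|v\|+2c\|v\|$, so $\|T\|\le(3\|P\|+2)c$.

*$T$ lifts.* Since $P(F_v)$ has values in $\ker q$ a.e., (8) gives
$$q\big((Tv)(\omega)\big)=J_{\varphi(\omega)}v\qquad\text{for a.e. }\omega\in\Omega_0.\tag{10}$$

## Uniform integrability rules out the lifting

**Step 5 (the functions $Te_n$ are uniformly integrable).** This step extracts from boundedness and linearity the one property that the liftings by hand lacked. Each $Te_n$ is Bochner integrable, hence a.e. valued in a separable subspace $Y_n\subset A_{\max}$. Let $Y$ be the closed linear span of $\bigcup_nY_n$, which is separable, and take $\lambda,\kappa$ from Lemma 2. Write $Te_n=(f_n,a_n)$. For all $n$ and a.e. $\omega$ we have $f_n(\omega)\in L_1(\lambda,H)$ and $a_n(\omega)\in L_1(\kappa)$, so by (R5)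
$$f_n\in L_1(\mu,L_1(\lambda,H))=L_1(\mu\times\lambda,H),\qquad a_n\in L_1(\mu,L_1(\kappa))=L_1(\mu\times\kappa).$$
We may thus write $f_n(\omega,t)$ and $a_n(\omega,u)$; for a.e. $\omega$, $(Te_n)(\omega)$ is the pair of measures $\big(f_n(\omega,\cdot)\lambda,\ a_n(\omega,\cdot)\kappa\big)$. The measures $\lambda$ and $\kappa$ are unknown to us; $\lambda$ need not be related to $m$, and $\kappa$ need not live on $D$.

Since $(e_n)$ spans a dense subspace of $H$, $T$ maps $H$ into the closed subspace $L_1(\mu\times\lambda,H)\oplus_1L_1(\mu\times\kappa)$. As $H$ is reflexive, the bounded sequence $(e_n)$ is relatively weakly compact. Hence so are its images $(f_n)$ and $(a_n)$ under bounded operators. By (R2), $(a_n)$ is bounded and uniformly integrable in $L_1(\mu\times\kappa)$. For $(f_n)$, let $\tilde f_n\in L_1(\mu\times\lambda\times\gamma)$ be the image of $f_n$ under (6) with $\theta=\mu\times\lambda$. The sequence $(\tilde f_n)$ is relatively weakly compact, hence uniformly integrable by (R2). For measurable $S\subset\Omega\times\Delta$ we have $\int_S\|f_n\|\,d(\mu\times\lambda)=\int_{S\times\Gamma}|\tilde f_n|\,d(\mu\times\lambda\times\gamma)$,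 and $S\times\Gamma$ has measure $(\mu\times\lambda)(S)$. Consequently
$$\sup_n\int_S\|f_n\|\,d(\mu\times\lambda)\to0\qquad\text{as }(\mu\times\lambda)(S)\to0.\tag{11}$$

**Step 6 (testing at the node $\varphi(\omega)|n$).** We read (10) at the single coordinate where its right side lives. Take $v=e_n$; then $J_{\varphi(\omega)}e_n=b_{\varphi(\omega)|n}$. Apply $b^*_{\varphi(\omega)|n}$ to both sides of (10). By (1), for a.e. $\omega\in\Omega_0$,
$$1=\int_{\Delta_{\varphi(\omega)|n}}e_n^*\big(f_n(\omega,t)\big)\,d\lambda(t)+\int_Kb^*_{\varphi(\omega)|n}(u)\,a_n(\omega,u)\,d\kappa(u).\tag{12}$$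
Integrate over $\Omega_0$. With $I_n$ and $II_n$ the integrals of the two terms,
$$c=I_n+II_n\qquad\text{for every }n\ge0.$$

**Step 7 ($I_n\to0$).** This is the argument of Example 1, uniformly in $n$. For $\omega\in\Omega_0$, the condition $t\in\Delta_{\varphi(\omega)|n}$ says that $(\omega,t)$ lies in $S_n=\bigcup_{|\sigma|=n}\Omega_\sigma\times\Delta_\sigma$. So
$$|I_n|\le\int_{S_n}\|f_n\|\,d(\mu\times\lambda),\qquad(\mu\times\lambda)(S_n)=\sum_{|\sigma|=n}2^{-n}c\,\lambda(\Delta_\sigma)=2^{-n}c\,\lambda(\Delta)\to0,$$
and (11) gives $I_n\to0$.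

**Step 8 ($II_n\to0$).** Here the point is that a fixed $u\in\ell_2(\mathcal T)$ has small coordinates far out on every branch. On $\Omega_0\times K$ let
$$\psi_n(\omega,u)=b^*_{\varphi(\omega)|n}(u)=\sum_{|\sigma|=n}1_{\Omega_\sigma}(\omega)\,b^*_\sigma(u).$$
This is measurable, being a finite sum of products of an indicator and a weakly continuous function, and $|\psi_n|\le1$. For fixed $(\omega,u)$ the nodes $\varphi(\omega)|n$, $n\ge0$, are distinct, so $\sum_n|\psi_n(\omega,u)|^2\le\|u\|^2$ and $\psi_n(\omega,u)\to0$. Pointwise convergence on a finite measure space implies convergence in measure: $(\mu\times\kappa)(\{|\psi_n|>\varepsilon\})\to0$ for every $\varepsilon>0$. Since $|\psi_n|\le1$,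
$$|II_n|\le\int_{\Omega_0\times K}|\psi_n||a_n|\,d(\mu\times\kappa)\le\varepsilon\,\sup_k\|a_k\|_1+\int_{\{|\psi_n|>\varepsilon\}}|a_n|\,d(\mu\times\kappa).$$
The last term tends to $0$ as $n\to\infty$ by the uniform integrability of $(a_n)$, and $\sup_k\|a_k\|_1\le\|T\|$. As $\varepsilon$ is arbitrary, $II_n\to0$.

So $c=I_n+II_n\to0$, that is, $c=0$. This contradicts $c=\mu(\Omega_0)>0$, and Theorem 1 is proved. $\blacksquare$

The two hand-made liftings show that neither estimate would hold without Step 5. The choice $f_n(\omega,t)=2^n1_{\Delta_{\varphi(\omega)|n}}(t)e_n$ with $\lambda=m$ and $a_n=0$ has $I_n=c$ for all $n$. For the choice $(Te_n)(\omega)=(0,\delta_{b_{\varphi(\omega)|n}})$ one has $II_n=c$ for all $n$.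

## Purely atomic measures, biduals and lattices

Throughout this section $X$ is closed with $X_{\min}\subset X\subset X_{\max}$. First an observation on the dual example: $X_{\max}$ cannot be separable. A separable dual has the RNP, and then $L_1(\mu,X_{\max})=\operatorname{cabv}(\mu,X_{\max})$, which contradicts Theorem 1.

**Corollary 3 (which measures).** For a finite measure $\mu$, $L_1(\mu,X)$ is complemented in $\operatorname{cabv}(\mu,X)$ if and only if $\mu$ is purely atomic.

*Proof.* If $\mu$ is not purely atomic, Theorem 1 applies. If $\mu$ is purely atomic, (3) shows that $L_1(\mu,X)=\operatorname{cabv}(\mu,X)$. $\square$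

**Corollary 4 (bidual).** The space $X_{\max}$ is a dual space, hence $1$-complemented in $X_{\max}^{**}$, and contains no copy of $c_0$. Nevertheless, for $\mu$ finite and not purely atomic, $L_1(\mu,X_{\max})$ is not complemented in $(L_1(\mu,X_{\max}))^{**}$.

*Proof.* The first sentence is part 1 of Theorem 1; the projection of $X_{\max}^{**}$ onto $X_{\max}$ is the adjoint of the canonical embedding of a predual into its bidual. By the third known result quoted at the start, if $L_1(\mu,X_{\max})$ were complemented in its bidual, it would be complemented in $\operatorname{cabv}(\mu,X_{\max})$, against Theorem 1. $\square$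

So adding the hypothesis "$X$ is a dual space", or "$X$ is complemented in $X^{**}$", does not turn the answer to Question 2 into a positive one.

**Corollary 5 (lattices).** $X$ is not isomorphic to a complemented subspace of any Banach lattice $E$ without copies of $c_0$, although $X_{\min}$ is isometric to a subspace of $L_1[0,1]$.

*Proof.* Suppose $i:X\to E$ and $\pi:E\to X$ are bounded with $\pi i=\mathrm{id}_X$. Let $\mu$ be Lebesgue measure on $[0,1]$, and let $R:\operatorname{cabv}(\mu,E)\to L_1(\mu,E)$ be a projection given by the theorem of Freniche and Rodriguez-Piazza. Then $F\mapsto\pi\circ R(i\circ F)$ is bounded and linear from $\operatorname{cabv}(\mu,X)$ to $L_1(\mu,X)$. For $f\in L_1(\mu,X)$ we have $i\circ F_f=F_{i\circ f}$, so the image of $F_f$ is $\pi\circ i\circ f=f$. This is a bounded projection onto $L_1(\mu,X)$, contradicting Theorem 1. $\square$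

Hence, in the theorem of Freniche and Rodriguez-Piazza, "Banach lattice without $c_0$" cannot be weakened to "subspace of a Banach lattice without $c_0$", and not even to "subspace of $L_1[0,1]$". Compare Example 2: the mean-zero functions are complemented in $L_1[0,1]$, and there the linear repair was available.
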